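# Fifth roots with compass and marked ruler

## 1. A first guess: square roots, cube roots, and nothing else

Take a compass and a straightedge carrying two marks exactly one unit apart. Start from two points at distance $1$. Can one construct the real number $\sqrt[5]{2}$?

The answer one would first guess is no. Compass and straightedge give square roots. Sliding the marked ruler gives, as we shall see, cube roots as well. So one expects every constructible number to lie at the top of a tower of real fields whose steps have degree $2$ or $3$. Such a number has degree $2^a3^b$ over $\mathbb{Q}$, while $\sqrt[5]{2}$ has degree $5$. To test this guess we need the rules in precise form.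

**Definition (constructible).** Work in $\mathbb{R}^2$ and start with the points $(0,0)$ and $(1,0)$. A point is *constructible* if it is the last point of a finite sequence in which each point is a starting point or is obtained from earlier points by step (a) or step (b) below. An *admissible curve* is a line through two distinct earlier points, or a circle centered at an earlier point whose radius is the distance between two earlier points.

(a) *Straightedge and compass.* Take an intersection point of two distinct admissible curves.

(b) *Neusis.* Take an earlier point $P$ and two admissible curves $C_1,C_2$. Consider all triples $(\ell,A,B)$ in which $\ell$ is a line through $P$, $A\in\ell\cap C_1$, $B\in\ell\cap C_2$ and $|AB|=1$. The step may be used only when the set of such triples is finite and nonempty. In that case the points $A$ and $B$ of any one of these solutions count as constructed, and $\ell$ is then a line through two constructed points.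

A real number is *constructible* if it is a coordinate of a constructible point. We write $K$ for the set of constructible real numbers.

The finiteness clause in (b) has content. If $C_1,C_2$ are the circles of radius $1$ and $2$ around $P$, every line through $P$ carries a solution, so the step is forbidden. Whenever we use a neusis, we shall have to check that its solution set is finite.

**Textbook facts.** Already by straightedge and compass, $K$ is a subfield of $\mathbb{R}$, $\sqrt a\in K$ for every $a\in K$ with $a\ge 0$, and a point is constructible if and only if both its coordinates lie in $K$. Hence a line with an equation over $K$, and a circle with center in $K^2$ and radius in $K_{>0}$, are admissible once finitely many preparatory points have been added to the sequence. Since $\mathbb{Q}\subset K$, the field $K$ is dense in $\mathbb{R}$.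

**Coordinates for a neusis.** Let $P$ be the origin. A triple $(\ell,A,B)$ corresponds bijectively to a pair $(u,\rho)$ with $u$ a unit vector and $\rho\in\mathbb{R}$, via
$$u=B-A,\qquad A=\rho u,\qquad B=(\rho+1)u,\qquad \ell=\mathbb{R}u .$$
We shall use this throughout.

**First test: two lines.** Take $P=(0,0)$, $C_1:\ x+\sqrt3\,y=2$ and $C_2:\ y=\tfrac{\sqrt3}{2}$. For $u=(C,S)$ the conditions are $\rho C+\sqrt3\,\rho S=2$ and $(\rho+1)S=\tfrac{\sqrt3}2$. They force $\rho\neq0,-1$ and
$$S=\frac{\sqrt3}{2(\rho+1)},\qquad C=\frac2\rho-\frac{3}{2(\rho+1)} .$$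
The condition $C^2+S^2=1$ becomes $\frac4{\rho^2}-\frac6{\rho(\rho+1)}+\frac3{(\rho+1)^2}=1$. After clearing denominators this is $\rho^2+2\rho+4=\rho^2(\rho+1)^2$, that is,
$$\rho^4+2\rho^3-2\rho-4=(\rho+2)(\rho^3-2)=0 .$$
There are two solutions. The one with $\rho=-2$ is $A=(-1,\sqrt3)$, $B=(-\tfrac12,\tfrac{\sqrt3}2)$. The other has $|PA|=\sqrt[3]2$. So $\sqrt[3]2\in K$, and the guess survives: two lines led to a quartic.

**Second test: two circles.** Take $P=(0,0)$ and
$$C_1:\ x^2+y^2-\sqrt{13}\,x+1=0,\qquad C_2:\ x^2+y^2-\sqrt{13}\,y+2=0 ,$$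
the circles with centers $(\tfrac{\sqrt{13}}2,0)$, $(0,\tfrac{\sqrt{13}}2)$ and radii $\tfrac32$, $\tfrac{\sqrt5}2$. For a solution $(u,\rho)$, $u=(C,S)$, neither circle contains $P$, so $\rho\ne0,-1$, and
$$\sqrt{13}\,C=\rho+\frac1\rho,\qquad \sqrt{13}\,S=(\rho+1)+\frac2{\rho+1} .$$
So solutions correspond to real $\rho\neq0,-1$ with $\big(\rho+\frac1\rho\big)^2+\big(\rho+1+\frac2{\rho+1}\big)^2=13$. Multiplying by $\rho^2(\rho+1)^2$ and expanding gives
$$2\rho^6+6\rho^5-10\rho^3-\rho^2+2\rho+1=(\rho-1)\,q(\rho),\qquad q=2\rho^5+8\rho^4+8\rho^3-2\rho^2-3\rho-1 .$$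
There are finitely many solutions. Since $q(\tfrac12)=-\tfrac{23}{16}<0$ and $q(1)=12>0$, one of them has $\rho=\rho_0\in(\tfrac12,1)$ with $q(\rho_0)=0$, and $\rho_0=|PA|\in K$.

The quintic $q$ is irreducible over $\mathbb{Q}$. Indeed, with $x=1/\rho$ it becomes, up to sign and a power of $x$, the monic polynomial $h=x^5+3x^4+2x^3-8x^2-8x-2$. Its possible rational roots are $\pm1,\pm2$, and $h(1)=-12$, $h(-1)=-2$, $h(2)=46$, $h(-2)=-18$, so there is none. If $h$ were a product of a monic quadratic and a monic cubic over $\mathbb{Z}$, then, since $h\equiv x^4(x+1)\pmod 2$, both factors would be divisible by $x$ modulo $2$. Both constant terms would be even, and $4$ would divide $h(0)=-2$, which is false.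

So $\rho_0\in K$ has degree $5$ over $\mathbb{Q}$, and the guess is wrong. Circles produce sextics, and a sextic can hide a quintic. This does not yet say anything about $\sqrt[5]2$. The paper "A Simple Geometric Construction Involving Ultraradicals", from which the question comes, says that "it is not known if there is a way to construct the real $\sqrt[5]{2}$ or to quinsect a given angle, even though there are numbers satisfying irreducible quintic polynomials over $\mathbb{Q}$ constructible using only these tools."

## 2. Numbers reached through degrees at most six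

The truth is the opposite of the guess.

**Theorem 1.** The real number $\sqrt[5]2$ is constructible: $\sqrt[5]2\in K$.

**Theorem 2.** Every real root of every nonzero polynomial of degree $\le 6$ with coefficients in $K$ lies in $K$.

**Theorem 3.** A real number $x$ is constructible if and only if there are fields $\mathbb{Q}=K_0\subset K_1\subset\dots\subset K_N\subset\mathbb{R}$ with $x\in K_N$ and $[K_i:K_{i-1}]\le6$ for all $i$. Equivalently, $K$ is the smallest subfield of $\mathbb{R}$ that is closed under taking real roots of nonzero polynomials of degree $\le6$ over itself.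

**Corollary 5.** (1) For $k\ge1$, the real number $\sqrt[k]2$ is constructible if and only if $k$ has no prime factor $>5$. (2) For $n\ge3$, the regular $n$-gon is constructible if and only if $\varphi(n)$ has no prime factor $>5$.

**Corollary 6.** If $\cos\varphi\in K$, then $\cos\frac{\varphi+2\pi j}5\in K$ for all integers $j$. When $|\cos\varphi|<1$, straightedge, compass and one neusis suffice.

The plan is as follows. Two lines give enough quartics to solve all real cubics (Section 3). Two circles give a family of sextics (Section 4). The quinsection sextic belongs to this family and $y^6-2y$ does not (Section 5). Section 6 gets around that obstacle.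

## 3. Two lines: a family of quartics, and all real cubics

**Lemma 1.** Let $p_1\ne p_2$ be in $K$ and let $Q\in K[x]$ be quadratic with positive leading coefficient and negative discriminant. Then every real root of $f(x)=(x-p_1)^2(x-p_2)^2-Q(x)$ lies in $K$.

*Proof.* **Normalization.** The goal is to move $p_1,p_2$ to $0,-1$, because the marks sit at $\rho$ and $\rho+1$. Put $h=p_1-p_2$ and $x=p_1+hr$, so that $x-p_2=h(r+1)$. With $\tilde Q(r)=Q(p_1+hr)/h^4$ we get $f/h^4=r^2(r+1)^2-\tilde Q(r)$. The polynomials $(r+1)^2,\ r(r+1),\ r^2$ form a basis of the polynomials of degree $\le2$, so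
$$\tilde Q(r)=a(r+1)^2+b\,r(r+1)+c\,r^2,\qquad a,b,c\in K .$$

**Positivity.** We want to write the quadratic form $aX^2+bXY+cY^2$ as a sum of two squares over $K$, so we show that it is positive definite. If $X\ne Y$, its value is $(X-Y)^2\,\tilde Q\big(\frac{Y}{X-Y}\big)>0$, because $\frac{X}{X-Y}=\frac{Y}{X-Y}+1$ and $\tilde Q>0$ everywhere. If $X=Y\ne0$, its value is $X^2(a+b+c)$, and $a+b+c$ is the leading coefficient of $\tilde Q$, which is positive. Hence $a>0$, and $\delta:=\sqrt{c-\frac{b^2}{4a}}$ is a positive element of $K$.

**From a root to a unit vector.** Let $r$ be a real root of $r^2(r+1)^2-\tilde Q(r)$. Then $r\ne0,-1$, since the polynomial is $-\tilde Q<0$ there. Divide by $r^2(r+1)^2$ and complete the square: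
$$\frac a{r^2}+\frac b{r(r+1)}+\frac c{(r+1)^2}=1,\quad\text{i.e. } C^2+S^2=1,\qquad C=\frac{\sqrt a}{r}+\frac{b}{2\sqrt a\,(r+1)},\quad S=\frac{\delta}{r+1}.\tag{1}$$

**The neusis.** Use $P=(0,0)$ and the admissible lines
$$C_1:\ x-\frac{b}{2\sqrt a\,\delta}\,y=\sqrt a,\qquad C_2:\ y=\delta .$$
Let $u=(C,S)$, $A=ru$, $B=(r+1)u$. Then $(r+1)S=\delta$, so $B\in C_2$. Also $rC=\sqrt a+\frac{br}{2\sqrt a(r+1)}$ and $\frac{b}{2\sqrt a\,\delta}\,rS=\frac{br}{2\sqrt a(r+1)}$, so $A\in C_1$. And $|AB|=|u|=1$. So the solution set is nonempty.

**Finiteness.** Let $(u,\rho)$ be any solution. Neither line passes through $P$, so $\rho\ne0,-1$. The equation of $C_2$ gives $S=\delta/(\rho+1)$, then that of $C_1$ gives $C$ as in (1) with $\rho$ in place of $r$. Now $|u|=1$ says that $\rho$ is a root of the quartic. So there are at most four solutions, and the step is allowed. It constructs $A$, hence $|r|=|PA|\in K$, so $r\in K$ and $x=p_1+hr\in K$. $\square$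

The first test of Section 1 is the case $p_1=0$, $p_2=-1$, $Q=x^2+2x+4$, with $a=4$, $b=-6$, $c=3$, $\delta=\frac{\sqrt3}2$.

**Lemma 3.** Every real root of a nonzero polynomial of degree $\le3$ over $K$ lies in $K$. (The number 2 is kept for the two-circle lemma.)

*Proof.* Degrees $1$ and $2$ are clear.

**Cube roots.** We multiply $x^3-k$ by a linear factor so that Lemma 1 applies. Let $0<k\in K$ and choose $\sigma\in\mathbb{Q}_{>0}$ with $\sigma^3>k$. Then
$$(x+\sigma)(x^3-k)=x^4+\sigma x^3-kx-\sigma k=x^2\big(x+\tfrac\sigma2\big)^2-Q,\qquad Q=\tfrac{\sigma^2}4x^2+kx+\sigma k .$$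
The discriminant of $Q$ is $k^2-\sigma^3k=k(k-\sigma^3)<0$. By Lemma 1, $\sqrt[3]k\in K$. Changing sign, real cube roots of negative elements of $K$ are in $K$ too.

**General cubics.** After scaling and translating, consider $x^3+px+q$ with $p,q\in K$ and discriminant $\Delta=-4p^3-27q^2$.

If $\Delta>0$, then $p<0$. Put $m=\sqrt{-p/3}\in K$. Since $(x^2-m^2)^2=x^4+\frac{2p}3x^2+\frac{p^2}9$,
$$x(x^3+px+q)=(x-m)^2(x+m)^2-Q,\qquad Q=-\tfrac p3x^2-qx+\tfrac{p^2}9 .$$
The leading coefficient of $Q$ is positive and its discriminant is $q^2+\frac{4p^3}{27}=-\frac{\Delta}{27}<0$. Lemma 1 applies.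

If $\Delta=0$, the only root is $0$ when $p=q=0$. Otherwise $p\ne0$ and the roots are $\frac{3q}p$ and $-\frac{3q}{2p}$.

If $\Delta<0$, there is exactly one real root, and Cardano's formula gives it as $\sqrt[3]{-\frac q2+\sqrt{D}}+\sqrt[3]{-\frac q2-\sqrt D}$ with $D=\frac{q^2}4+\frac{p^3}{27}=-\frac{\Delta}{108}>0$ and real roots throughout. $\square$

## 4. Two circles with perpendicular centers: a family of sextics

Suppose a circle has equation $|X|^2-2\langle w,X\rangle+d=0$. A point $\rho u$ with $\rho\ne0$ lies on it exactly when $2\langle w,u\rangle=\rho+\frac d\rho$. So if the two centers lie on perpendicular axes through $P$ at the same distance $\beta$, the circles prescribe the two coordinates of $u$, and $|u|=1$ becomes one equation in $\rho$. The next lemma works this out. Its coordinate $y$ is centered at the midpoint of $0$ and $-1$.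

**Lemma 2.** Let $\Lambda,a_1,a_2\in K$ be positive, $n\in K$, $\ell=\sqrt\Lambda$. Then every real root of
$$f(y)=(y^2+n)(y^2-\Lambda)^2+a_1(y+\ell)^2+a_2(y-\ell)^2$$
lies in $K$.

*Proof.* **Normalization.** We move $\ell,-\ell$ to $0,-1$. Put $y=\ell(2r+1)$. Then
$$y-\ell=2\ell r,\quad y+\ell=2\ell(r+1),\quad y^2-\Lambda=4\Lambda r(r+1),\quad y^2=4\Lambda\big[\tfrac12r^2+\tfrac12(r+1)^2-\tfrac14\big],$$
and therefore
$$\frac{f}{64\Lambda^3}=r^2(r+1)^2\Big[\tfrac12r^2+\tfrac12(r+1)^2+n'\Big]+\alpha_1(r+1)^2+\alpha_2r^2,\qquad n'=\tfrac{n}{4\Lambda}-\tfrac14,\quad \alpha_i=\tfrac{a_i}{16\Lambda^2}>0 .$$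

**Two squares.** Let $d_i=\sqrt{2\alpha_i}>0$ and $e=d_1+d_2-n'$, all in $K$. For $r\ne0,-1$ put
$$G_1(r)=r+\frac{d_1}r,\qquad G_2(r)=(r+1)+\frac{d_2}{r+1}.$$
Since $\frac12G_1^2=\frac12r^2+d_1+\frac{\alpha_1}{r^2}$ and $\frac12G_2^2=\frac12(r+1)^2+d_2+\frac{\alpha_2}{(r+1)^2}$,
$$\frac{f}{64\Lambda^3r^2(r+1)^2}=\tfrac12G_1^2+\tfrac12G_2^2-e .\tag{2}$$

**From a root to a unit vector.** Let $r$ correspond to a real root of $f$. The normalized polynomial is $\alpha_1>0$ at $r=0$ and $\alpha_2>0$ at $r=-1$, so $r\ne0,-1$. As $d_1,d_2>0$, the two summands of each $G_i$ have the same sign, so $G_1\ne0$ and $G_2\ne0$. By (2), $e>0$. Put $\beta=\sqrt{e/2}\in K$ and $u=(C,S)=\frac1{2\beta}(G_1,G_2)$. Then $C^2+S^2=\frac{2e}{4\beta^2}=1$.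

**The neusis.** With $X=(x,y)$ now denoting a point of the plane, let
$$C_1:\ |X|^2-2\beta x+d_1=0,\qquad C_2:\ |X|^2-2\beta y+d_2=0 ,$$
with centers $(\beta,0)$, $(0,\beta)$ and squared radii $\beta^2-d_1$, $\beta^2-d_2$. Let $A=ru$, $B=(r+1)u$, so $|AB|=1$. Then
$$r^2-2\beta rC+d_1=r^2-rG_1+d_1=0,\qquad (r+1)^2-2\beta(r+1)S+d_2=(r+1)^2-(r+1)G_2+d_2=0 ,$$
so $A$ and $B$ satisfy the equations of $C_1$ and $C_2$.

**The circles are genuine.** We must exclude squared radii $\le0$. Since $A$ and $B$ satisfy the equations, the squared radii are squared distances, hence $\ge0$. If $\beta^2=d_1$, then $A=(\beta,0)$, so $rS=0$, $S=0$ and $G_2=0$, which is false. If $\beta^2=d_2$, then $B=(0,\beta)$, so $C=0$ and $G_1=0$, which is false. So both are admissible circles, and the neusis with $P=(0,0)$ has a solution.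

**Finiteness.** Let $(u,\rho)$ be any solution. As $d_1,d_2\ne0$, the point $P$ lies on neither circle, so $\rho\ne0,-1$. The circle equations force $u=\frac1{2\beta}(G_1(\rho),G_2(\rho))$, and $|u|=1$ together with (2) shows that $\rho$ is a root of the normalized sextic. So there are at most six solutions and the step is allowed. It gives $|r|=|PA|\in K$, hence $y=\ell(2r+1)\in K$. $\square$

Note that the two circles depend only on $f$ and not on the chosen root.

## 5. The quinsection sextic fits the family, but $y^6-2y$ does not

Which sextics have the shape of Lemma 2? Expanding,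
$$(y^2+n)(y^2-\Lambda)^2+a_1(y+\ell)^2+a_2(y-\ell)^2$$
is monic, has no $y^5$ and no $y^3$ term, and has the coefficients
$$y^4:\ n-2\Lambda,\qquad y^2:\ \Lambda^2-2n\Lambda+(a_1+a_2),\qquad y:\ 2\ell(a_1-a_2),\qquad 1:\ n\Lambda^2+\Lambda(a_1+a_2).$$
Let $f=y^6+s_4y^4+s_2y^2+s_1y+s_0$ and $\Lambda>0$. Matching the coefficients of $y^4$, $y$ and $1$ forces
$$n=s_4+2\Lambda,\qquad a_1-a_2=\frac{s_1}{2\ell},\qquad a_1+a_2=\frac{s_0-n\Lambda^2}{\Lambda}.\tag{3}$$
The $y^2$ coefficient is then $\Lambda^2-3n\Lambda+\frac{s_0}\Lambda=-5\Lambda^2-3s_4\Lambda+\frac{s_0}\Lambda$, and this equals $s_2$ if and only if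
$$5\Lambda^3+3s_4\Lambda^2+s_2\Lambda-s_0=0 .\tag{4}$$
So Lemma 2 applies to $f$ exactly when (4) has a root $\Lambda>0$ for which (3) gives $a_1,a_2>0$, everything in $K$. If the $s_i$ are in $K$, then $\Lambda\in K$ is automatic by Lemma 3.

**Quinsection.** *Proof of Corollary 6.* Since $2\cos5\theta=y^5-5y^3+5y$ for $y=2\cos\theta$, each $y=2\cos\frac{\varphi+2\pi j}5$ is a root of $y^5-5y^3+5y-2\cos\varphi$. Multiply by $y$:
$$f=y^6-5y^4+5y^2-2\cos\varphi\;y .$$
It has no $y^5$ and no $y^3$ term. Equation (4) is $5\Lambda(\Lambda^2-3\Lambda+1)=0$. Take $\Lambda=\frac{3-\sqrt5}2$, so $\ell=\frac{\sqrt5-1}2$. (The root $\frac{3+\sqrt5}2$ would give $n=\sqrt5-2$ and $a_1+a_2=-n\Lambda=\frac{1-\sqrt5}2<0$.) Then (3) gives $n=-2-\sqrt5$, and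
$$a_1+a_2=(2+\sqrt5)\Lambda=\tfrac{1+\sqrt5}2,\qquad a_1-a_2=-\frac{\cos\varphi}\ell=-\tfrac{1+\sqrt5}2\cos\varphi ,$$
that is, $a_1=\frac{1+\sqrt5}4(1-\cos\varphi)$ and $a_2=\frac{1+\sqrt5}4(1+\cos\varphi)$. So
$$y\,(y^5-5y^3+5y-2\cos\varphi)=(y^2-2-\sqrt5)(y^2-\Lambda)^2+a_1(y+\ell)^2+a_2(y-\ell)^2 .$$
As a direct check of the $y^2$ coefficient: $\Lambda^2+2\Lambda(2+\sqrt5)+a_1+a_2=\frac{7-3\sqrt5}2+(1+\sqrt5)+\frac{1+\sqrt5}2=5$. If $|\cos\varphi|<1$, then $a_1,a_2>0$, and Lemma 2 constructs each of the numbers $2\cos\frac{\varphi+2\pi j}5$ with straightedge, compass and one neusis, with the same two circles for all $j$. If $\cos\varphi=\pm1$, the numbers $\cos\frac{\varphi+2\pi j}5$ lie in $\mathbb{Q}(\sqrt5)\subset K$. $\square$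

If the angle is given as an extra datum and $\cos\varphi\notin K$, add the point $(\cos\varphi,0)$ to the starting points. The proofs above use only the field and square-root properties of the set of constructible numbers and the two rules, so they apply without change. In this sense every given angle can be quinsected.

**The fifth root of two.** The sensible thing to try is the same with $y(y^5-2)=y^6-2y$. It has no $y^5$ and no $y^3$ term, so it looks even better. But here $s_4=s_2=s_0=0$, and (4) reads
$$5\Lambda^3=0 .$$
The only root is $\Lambda=0$, while Lemma 2 needs $\Lambda>0$. Another linear factor does not help. For $(x-q)(x^5-2)=x^6-qx^5-2x+2q$, the shift $x=y+\frac q6$ that removes the $y^5$ term produces the $y^3$ coefficient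
$$20\Big(\frac q6\Big)^3-10q\Big(\frac q6\Big)^2=-\frac{5q^3}{27},$$
which vanishes only for $q=0$, where we already are. So the direct attack on $\sqrt[5]2$ stops exactly here: its sextics miss the family of Lemma 2.

## 6. Changing the generator: Tschirnhaus transformations near a target

The family of Lemma 2 is described by one linear condition (no $y^5$), one cubic condition on the roots (no $y^3$), the cubic equation (4), and strict inequalities. We can already solve cubics. And we are not obliged to construct $\sqrt[5]2$ itself: any number that generates the same algebra over $K$ will do.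

**Definition (Tschirnhaus transformation).** Let $g$ have roots $x_1,\dots,x_m$. Replace each $x_j$ by $p(x_j)$ for a fixed polynomial $p$, and replace $g$ by $\prod_j(y-p(x_j))$.

For example, $g=x^3-2$ and $p=x^2$ give $y^3-4$, and $x$ is recovered from $y=x^2$ as $x=\frac12y^2$, because $x^4=2x$.

The idea is to fix a *target* sextic $f_0$ that lies well inside the family of Lemma 2, so that all strict inequalities hold. With real coefficients, some $p$ carries the roots of $g$ exactly to those of $f_0$. Those coefficients need not be in $K$. So we approximate them by elements of $K$, and repair the two equations "no $y^5$" and "no $y^3$" inside $K$, the second by solving one cubic. The strict inequalities survive a small perturbation.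

One constraint is forced. If $p$ has real coefficients, it sends real roots to real numbers and conjugate pairs to conjugate pairs. A nonreal pair with a real image would collapse to one value. So, when the images are distinct, the number of real roots does not change, and we need a target for each possible number.

**Proposition 4.** Let $g\in K[x]$ have degree $6$ and six distinct complex roots, at least one of them real. Then all real roots of $g$ are in $K$.

*Proof.* We may take $g$ monic. Let $x_1,\dots,x_6$ be its roots. Nonreal roots come in conjugate pairs, so exactly $2k$ roots are real, with $k\in\{1,2,3\}$.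

**Step 1: target polynomials.** This step provides, for each $k$, a sextic of the shape of Lemma 2 with exactly $2k$ real roots, for which (4) has a simple root. Let
$$f_0(y)=(y^2+n_0)(y^2-1)^2+2a_0(y^2+1),\qquad (n_0,a_0)=\big(-\tfrac12,\tfrac1{10}\big),\ \big(-10,\tfrac{11}2\big),\ (-10,1)\ \text{ for }k=1,2,3 .$$
This is the shape of Lemma 2 with $\Lambda=1$, $n=n_0$, $a_1=a_2=a_0>0$.

*Claim: $f_0$ has six distinct roots, exactly $2k$ of them real.* Put $Y=y^2$ and $\phi(Y)=(Y+n_0)(Y-1)^2+2a_0(Y+1)$.

* $k=1$: $\phi=(Y-\frac12)(Y-1)^2+\frac15(Y+1)$. We have $\phi(0)=-\frac3{10}<0$, and $\phi>0$ on $[\frac12,\infty)$. On $[0,\frac12]$, $\phi'=(Y-1)^2+2(Y-\frac12)(Y-1)+\frac15>0$. On $[-1,0]$, $(Y-\frac12)(Y-1)^2\le-\frac12$, so $\phi\le-\frac12+\frac15<0$. For $Y<-1$ both summands are negative. So $\phi$ has exactly one real root. It lies in $(0,\frac12)$ and is simple. The other two roots are nonreal conjugates, and their square roots are nonreal.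
* $k=2$: $\phi=(Y-10)(Y-1)^2+11(Y+1)$ is negative for $Y\to-\infty$, and $\phi(0)=1$, $\phi(5)=-14$, $\phi(10)=121$. So there are three distinct real roots, one negative and two positive.
* $k=3$: $\phi=(Y-10)(Y-1)^2+2(Y+1)$ has $\phi(0)=-8$, $\phi(1)=4$, $\phi(5)=-68$, $\phi(10)=22$. So there are three distinct positive roots.

In each case $\phi$ has three distinct nonzero roots, so $f_0$ has six distinct roots. The real ones are the square roots of the positive roots of $\phi$. This proves the claim.

Write $f_0=y^6+s_4^0y^4+s_2^0y^2+s_0^0$, so that $s_4^0=n_0-2$, $s_2^0=1-2n_0+2a_0$, $s_0^0=n_0+2a_0$. The cubic (4) for $f_0$ vanishes at $\Lambda=1$: $5+3(n_0-2)+(1-2n_0+2a_0)-(n_0+2a_0)=0$. Its derivative there is $15+6s_4^0+s_2^0=4+4n_0+2a_0=\frac{11}5,\ -25,\ -34$ for $k=1,2,3$. So $\Lambda=1$ is a simple root.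

**Step 2: hitting the target with real coefficients.** This step realizes $f_0$ by a Tschirnhaus transformation over $\mathbb{R}$. For $c=(c_0,\dots,c_5)\in\mathbb{R}^6$ let
$$p_c(x)=\sum_{i=0}^5c_ix^i,\qquad \theta_j(c)=p_c(x_j).$$
The vector $(\theta_j(c))_j$ is compatible with conjugation: if $x_{j'}=\overline{x_j}$, then $\theta_{j'}=\overline{\theta_j}$. The compatible vectors form a real space of dimension $2k+2(3-k)=6$. The linear map $c\mapsto(\theta_j(c))_j$ is injective, because its matrix is the Vandermonde matrix of the distinct $x_j$. So it is an isomorphism onto the compatible vectors. Since $f_0$ and $g$ have equally many real roots, the roots of $f_0$ can be labeled to form a compatible vector. Let $c^0\in\mathbb{R}^6$ be its preimage, so $\prod_j(y-\theta_j(c^0))=f_0$.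

**Step 3: removing $y^5$ and $y^3$ over $K$.** This step finds $c\in K^6$, arbitrarily close to $c^0$, with $e_1(\theta(c))=e_3(\theta(c))=0$, where $e_i$ denotes the elementary symmetric polynomials.

*The linear condition.* Let $V=\{c\in\mathbb{R}^6:\sum_j\theta_j(c)=0\}$. This is the hyperplane $\sum_i\pi_ic_i=0$ with $\pi_i=\sum_jx_j^i\in K$ and $\pi_0=6$. Here $c_1,\dots,c_5$ are free and $c_0=-\frac16\sum_{i\ge1}\pi_ic_i$. As $K$ is dense in $\mathbb{R}$, $V\cap K^6$ is dense in $V$. Since $f_0$ is even, $c^0\in V$.

*The cubic condition.* Let $E(c)=e_3(\theta_1(c),\dots,\theta_6(c))$. It is a cubic form in $c$. Each coefficient is a symmetric polynomial in the $x_j$ with integer coefficients, so it lies in $K$. Since $f_0$ is even, $E(c^0)=0$.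

*The differential of $E$ at $c^0$ is not zero on $V$.* By Newton's identity $\sum\theta_j^3=e_1^3-3e_1e_2+3e_3$, we have $E=\frac13\sum_j\theta_j^3$ on $V$. As the $\theta_j$ are linear in $c$,
$$dE_{c^0}(v)=\sum_j\theta_j(c^0)^2\,\theta_j(v)\qquad(v\in V).$$
Suppose this is $0$ for all $v\in V$. By $\mathbb{C}$-linearity it is $0$ for all $v\in V+iV$. The extended map $\theta:\mathbb{C}^6\to\mathbb{C}^6$ is invertible and maps $V+iV$ onto the hyperplane $\{\sum_j\eta_j=0\}$. So the functional $\eta\mapsto\sum_j\theta_j(c^0)^2\eta_j$ vanishes on that hyperplane, hence is a multiple of $\eta\mapsto\sum_j\eta_j$, and all $\theta_j(c^0)^2$ are equal. But $f_0$ is even with six distinct roots, so these squares take three distinct values, a contradiction.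

*Solving one cubic.* By density there is $v\in V\cap K^6$ with $dE_{c^0}(v)\ne0$. For all sufficiently small rational $\varepsilon>0$, the numbers $E(c^0-\varepsilon v)$ and $E(c^0+\varepsilon v)$ have opposite signs. Fix such an $\varepsilon$, as small as we like, and choose $c'\in V\cap K^6$ so close to $c^0$ that $E(c'-\varepsilon v)$ and $E(c'+\varepsilon v)$ still have opposite signs. Then $t\mapsto E(c'+tv)$ is a nonzero polynomial over $K$ of degree $\le3$ with a root $t^*\in(-\varepsilon,\varepsilon)$. By Lemma 3, $t^*\in K$. Put $c=c'+t^*v\in V\cap K^6$. Then $E(c)=0$, and $c$ is as close to $c^0$ as we wish. Hence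
$$f(y)=\prod_j\big(y-\theta_j(c)\big)=y^6+s_4y^4+s_2y^2+s_1y+s_0$$
has no $y^5$ and no $y^3$ term. Its coefficients are symmetric in the $x_j$, so $f\in K[y]$, and they are as close as we wish to those of $f_0$. In particular we may assume that the $\theta_j(c)$ are distinct.

**Step 4: $f$ has the shape of Lemma 2.** We check the criterion found at (3) and (4). The cubic (4) for $f_0$ has the simple root $1$, so it changes sign on $[1-\eta,1+\eta]$ for every small $\eta>0$. If $f$ is close enough to $f_0$, the cubic (4) for $f$ also changes sign there, and has a real root $\Lambda$ within $\eta$ of $1$. So $\Lambda>0$, and $\Lambda\in K$ by Lemma 3. Put $\ell=\sqrt\Lambda$ and define $n,a_1,a_2\in K$ by (3). By (4), the four coefficients match and $f(y)=(y^2+n)(y^2-\Lambda)^2+a_1(y+\ell)^2+a_2(y-\ell)^2$. The numbers $a_1,a_2$ depend continuously on $(s_4,s_1,s_0,\Lambda)$, and for $f=f_0$, $\Lambda=1$ they are $a_1=a_2=a_0>0$. So $a_1,a_2>0$ when $\eta$ is small and $f$ is close enough to $f_0$. By Lemma 2, all real roots of $f$ lie in $K$.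

**Step 5: back to $g$.** We recover $x_j$ from $\theta_j=\theta_j(c)$ over $K$. In the $6$-dimensional $K$-algebra $K[x]/(g)$ the elements $1,p_c,\dots,p_c^5$ are linearly independent: if $\sum_{i\le5}w_ip_c^i\equiv0\pmod g$, evaluation at $x_1,\dots,x_6$ shows that the polynomial $\sum w_iy^i$ of degree $\le5$ has the six distinct roots $\theta_j$, so it is $0$. Hence they form a basis, and
$$x\equiv\sum_{i=0}^5w_ip_c^i\pmod g,\qquad w_i\in K .$$
If $x_j$ is real, then $\theta_j=p_c(x_j)$ is a real root of $f$, so $\theta_j\in K$ by Step 4, and $x_j=\sum_iw_i\theta_j^i\in K$. $\square$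

*Proof of Theorem 1.* Apply Proposition 4 to $g=x(x^5-2)$. It has six distinct roots, and exactly two of them are real: $0$ and $\sqrt[5]2$. This is the case $k=1$. $\square$

For this $g$ the conditions of Step 3 can be written down. The power sums are $\pi_0=6$, $\pi_5=10$, $\pi_{10}=20$, $\pi_{15}=40$, and $\pi_m=0$ for all other $m\le15$. So $V$ is $3c_0+5c_5=0$, and on $V$, with $[x^m]$ denoting the coefficient of $x^m$,
$$3E(c)=6c_0^3+10\,[x^5]p_c^3+20\,[x^{10}]p_c^3+40\,[x^{15}]p_c^3 .$$

*Proof of Theorem 2.* Let $x$ be a real root of a nonzero polynomial of degree $\le6$ over $K$, and let $\mu$ be its minimal polynomial over $K$, of degree $d\le6$. It has distinct roots, since the characteristic is $0$. Multiply it by $6-d$ factors $X-c_i$ with distinct $c_i\in K$ that are not roots of $\mu$. The product has degree $6$, six distinct roots, and the real root $x$. Apply Proposition 4. $\square$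

## 7. No neusis leads beyond degree six

*Proof of Theorem 3.* Let $T$ be the set of real numbers lying at the top of towers $\mathbb{Q}=K_0\subset\dots\subset K_N\subset\mathbb{R}$ with all $[K_i:K_{i-1}]\le6$. We show $T=K$.

**Step 1: $T$ is a field closed under real roots of degree $\le6$.** Two towers $(K_i)_{i\le N}$ and $(K_i')_{i\le M}$ can be composed: continue the first with $K_NK_1'\subset K_NK_2'\subset\cdots$, where $[K_NK_i':K_NK_{i-1}']\le[K_i':K_{i-1}']\le6$, because a basis of $K_i'$ over $K_{i-1}'$ spans $K_NK_i'$ over $K_NK_{i-1}'$. So finitely many elements of $T$ lie in the top of one tower, and $T$ is a field. If $x$ is a real root of a nonzero polynomial of degree $\le6$ over $T$, put its coefficients into one top field $K_N$. Then $[K_N(x):K_N]\le6$ and $x\in T$. Conversely, let $L\subset\mathbb{R}$ be any subfield with this closure property. It contains $\mathbb{Q}$, and if it contains $K_{i-1}$ it contains $K_i$, because each element of $K_i$ is a root of a polynomial of degree $\le6$ over $K_{i-1}$. So $L\supset T$. Thus $T$ is the smallest such subfield,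 and the two formulations in Theorem 3 agree.

**Step 2: $T\subset K$.** By Theorem 2, $K$ is a subfield of $\mathbb{R}$ with this closure property, so $K\supset T$ by Step 1.

**Step 3: setting up $K\subset T$.** We show by induction that all points of a construction sequence lie in $T^2$. For step (a), two lines lead to a linear system. A line and a circle lead to a quadratic equation. Two distinct intersecting circles have different centers, and subtracting their equations reduces to a line and a circle. All real solutions lie in $T$.

For step (b), translate $P\in T^2$ to the origin and write the curves over $T$ as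
$$C_i:\ \kappa_i|X|^2-2\langle w_i,X\rangle+d_i=0,\qquad\kappa_i\in\{0,1\},\qquad w_i\ne0\ \text{ if }\kappa_i=0 .$$
With $g_i=\langle w_i,u\rangle$, solutions are the pairs $(u,\rho)$ with $|u|=1$ and
$$P_1(\rho)=\kappa_1\rho^2-2g_1\rho+d_1=0,\qquad P_2(\rho)=\kappa_2(\rho+1)^2-2(\rho+1)g_2+d_2=0 .\tag{5}$$
By the rules, there are finitely many. Let $(u_0,\rho_0)$ be one.

**Step 4: it suffices that $u_0\in T^2$.** If $u_0\in T^2$, then $P_1,P_2$ at $u_0$ are polynomials in $\rho$ of degree $\le2$ over $T$. They are not both zero, since otherwise $\{u_0\}\times\mathbb{R}$ would consist of solutions. So $\rho_0$ is a root of a nonzero polynomial of degree $\le2$ over $T$. Hence $\rho_0\in T$, and $A,B\in T^2$.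

If $u_0=(-1,0)$, we are done. Otherwise $u_0=u(t_0)$ for some $t_0\in\mathbb{R}$, where $u(t)=\big(\frac{1-t^2}{1+t^2},\frac{2t}{1+t^2}\big)$, and we must show $t_0\in T$.

**Step 5: eliminating $\rho$.** We look for one equation in $u$ alone. Exchanging the roles of $A$ and $B$ replaces $(u,\rho)$ by $(-u,-1-\rho)$ and swaps $C_1,C_2$, so three cases suffice. In each we give $D,N$, affine functions of $u$ over $T$ with $D\rho=N$ at every solution, and a function $F$.

* $\kappa_1=\kappa_2=1$: $D=2(1+g_1-g_2)$, $N=2g_2+d_1-d_2-1$, so that $P_2-P_1=D\rho-N$. Put $F=N^2-2g_1ND+d_1D^2$.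
* $\kappa_1=1$, $\kappa_2=0$: $D=-2g_2$, $N=2g_2-d_2$, so that $P_2=D\rho-N$. Put $F=N^2-2g_1ND+d_1D^2$.
* $\kappa_1=\kappa_2=0$: $D=-2g_1$, $N=-d_1$, so that $P_1=D\rho-N$. Put $F=-2g_2N+(d_2-2g_2)D$.

Whenever $D\rho=N$, we have $F=D^2P_1(\rho)$ in the first two cases, by substituting $N=D\rho$, and $F=D\,P_2(\rho)$ in the third, since there $P_2=-2g_2\rho+(d_2-2g_2)$. So $F=0$ at every solution. Moreover $F$ is a polynomial of degree $\le3$ in the coordinates of $u$. A monomial $u_1^au_2^b$ with $a+b\le3$ becomes, after multiplication by $(1+t^2)^3$, the polynomial $(1-t^2)^a(2t)^b(1+t^2)^{3-a-b}$. Hence $\Phi(t)=(1+t^2)^3F(u(t))$ is a polynomial over $T$ of degree $\le6$, and $\Phi(t_0)=0$. If $\Phi\not\equiv0$, then $t_0\in T$.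

**Step 6: the degenerate case $\Phi\equiv0$.** Here the finiteness clause does the work. Suppose $D(u_0)\ne0$. For $u=u(t)$ with $t$ near $t_0$ we have $D(u)\ne0$. Put $\rho=N/D$. Then $D\rho=N$ and $F=0$. In the first case this gives $P_1(\rho)=0$ and $P_2(\rho)=P_1(\rho)=0$. In the second it gives $P_1(\rho)=0$ and $P_2(\rho)=0$. In the third it gives $P_1(\rho)=0$ and $P_2(\rho)=0$. So there are infinitely many solutions, a contradiction. Therefore $D(u_0)=0$. Now $(1+t^2)D(u(t))$ is a polynomial over $T$ of degree $\le2$ with root $t_0$. It is not zero: otherwise $D$ would vanish on the whole unit circle, by continuity also at $(-1,0)$. But in the first case $D(u)+D(-u)=4$, and in the other two cases $D$ is $-2\langle w_i,u\rangle$ with $w_i\ne0$. So $t_0\in T$. $\square$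

The proof also explains the first test in Section 1. In the case of two lines, $F$ has degree $\le2$ in $u$, so $(1+t^2)^2F$ has degree $\le4$. If the neusis is only ever used between two lines, the same argument with $6$ replaced by $4$ gives towers with steps of degree at most $4$, and degrees of the form $2^a3^b$. The first guess is correct for that restricted tool.

## 8. Which roots of two, and which regular polygons

**Sharpness.** The bound $6$ in Theorem 2 cannot be raised to $7$. If $x\in K$, take a tower as in Theorem 3. Then $[\mathbb{Q}(x):\mathbb{Q}]$ divides $[K_N:\mathbb{Q}]$, which is a product of integers $\le6$. So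
$$\text{for }x\in K,\ \text{the degree }[\mathbb{Q}(x):\mathbb{Q}]\ \text{has no prime factor other than }2,3,5.\tag{6}$$
For instance $\sqrt[7]2$, of degree $7$, is not constructible.

*Proof of Corollary 5.* (1) By Eisenstein's criterion, $\sqrt[k]2$ has degree $k$ over $\mathbb{Q}$. If it is in $K$, then (6) says that $k$ has no prime factor $>5$. Conversely, if $k=2^a3^b5^c$, obtain $\sqrt[k]2$ from $2$ by taking successive real square, cube and fifth roots. Each stays in $K$ by Theorem 2.

(2) The regular $n$-gon is constructible if and only if $\cos\frac{2\pi}n\in K$. The field $\mathbb{Q}(\cos\frac{2\pi}n)$ is a real abelian extension of $\mathbb{Q}$ of degree $\varphi(n)/2$. If only the primes $2,3,5$ divide $\varphi(n)$, its Galois group is abelian of order $2^a3^b5^c$, so it has a chain of subgroups with successive indices in $\{2,3,5\}$. The fixed fields form a chain of real fields from $\mathbb{Q}$ to $\mathbb{Q}(\cos\frac{2\pi}n)$ with steps of degree $2,3,5$, and Theorem 3 applies. Conversely, if $\cos\frac{2\pi}n\in K$, then by (6) only $2,3,5$ divide $\varphi(n)/2$,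 hence also $\varphi(n)$. $\square$

For example, the regular $11$-gon ($\varphi=10$) and $25$-gon ($\varphi=20$) are constructible, while the regular $23$-gon ($\varphi=22$) and $29$-gon ($\varphi=28$) are not.
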